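# Strong colorings of $t$-intersecting hypergraphs: odd random polynomials against a coloring conjecture

## 1. Four-element subsets of a six-element set

Take six points, and let the edges be all $15$ four-element subsets. Two edges meet in at least $4+4-6=2$ points. We want to color the six points so that every edge sees at least three different colors. How many colors do we need?

Four are not enough. Let the color classes have sizes $x_1\ge x_2\ge x_3\ge x_4\ge 0$ with sum $6$. If $x_2\ge 2$, then $x_1+x_2\ge 4$. If $x_2\le 1$, then $x_3+x_4\le 2$, so again $x_1+x_2\ge 4$. Either way two color classes together contain four points, that is, an edge with only two colors. Five colors are enough: give two points a common color and the other four points private colors. Four points then always show at least three colors.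

Now make the overlaps bigger. Take nine points, with all six-element subsets as edges, so that two edges meet in at least $3$ points. With three colors, the two largest classes contain at least $6$ of the $9$ points, so some edge sees only two colors. With four colors in classes of sizes $3,2,2,2$, two classes cover at most $5$ points, so each edge sees at least three colors. Here four colors are needed and suffice.

So "three colors on each edge" cost five colors when overlaps are $2$ in the first hypergraph, and four colors when overlaps are $3$ in the second. What is the worst case over all hypergraphs with a given overlap?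

**Definition (strong coloring; following Blais, Weinstein and Yoshida).** A hypergraph $G$ consists of a finite vertex set and a collection of subsets of it, called edges. For fixed $c\ge 2$, a $c$-strong coloring of $G$ assigns colors to the vertices so that each edge $e$ contains vertices of at least $\min\{c,|e|\}$ distinct colors. The minimum number of colors in such a coloring is $\chi(G,c)$.

**Definition ($t$-intersecting).** A hypergraph is $t$-intersecting if any two of its edges share at least $t$ vertices. For $t\ge 0$ and $c\ge 2$,
$$\chi(t,c)=\max_{G\ t\text{-intersecting}}\chi(G,c),$$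
with $\chi(t,c)=\infty$ if the maximum does not exist.

The first example above is $2$-intersecting and has $\chi(G,3)=5$; the second is $3$-intersecting and has $\chi(G,3)=4$. A $(t+1)$-intersecting hypergraph is also $t$-intersecting, so $\chi(t,c)$ is non-increasing in $t$. We call this monotonicity. Throughout, we write $s=c-1$. An edge with at least $c$ vertices is badly colored precisely when some $s$ color classes together contain it.

Both examples are members of families. First, for all $c\ge 2$ and $t\ge 2$,
$$\chi(t,c)\ge 2c-2. \tag{1}$$
To see this, take all $st$-subsets of a set of $(2s-1)t$ points. Two of them meet in at least $2st-(2s-1)t=t$ points. In any $(2s-1)$-coloring the $s$ largest classes contain at least a fraction $s/(2s-1)$ of the points, hence at least $st$ points, hence an edge. That edge has $st\ge s+1=c$ vertices (because $t\ge2$) and at most $s=c-1$ colors. So $2s-1$ colors do not suffice. Our second example is $s=2$, $t=3$.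

Second, $\chi(c-1,c)\ge 2c-1$. Take all $2s$-subsets of $3s$ points; they meet pairwise in at least $s$ points. In a $2s$-coloring, if the $s$-th largest class has size at least $2$, the $s$ largest classes contain at least $2s$ points. Otherwise the $s$ smallest classes have at most one point each, and the $s$ largest contain at least $3s-s=2s$ points. Either way an edge with $2s\ge s+1$ vertices has at most $s$ colors. Our first example is $s=2$.

**Conjecture (Blais, Weinstein, Yoshida).** For any $c\ge 2$,
$$\chi(c-1,c)=2c-1,\qquad\qquad \chi(t,c)=2c-2\quad\text{for all }t\ge c.$$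

The task is to prove or disprove this. For $c=2$, where we only ask that edges with at least two vertices be non-monochromatic, both equalities can be checked by hand.

Let $H$ be $2$-intersecting. Color its vertices one by one with red and blue, never completing a monochromatic edge of size at least $2$. When we reach a vertex $v$, red is forbidden only if some edge $e$ has $v$ as its last vertex and $e\setminus\{v\}$ is nonempty and all red; blue is forbidden only if there is an edge $f$ of the same kind with $f\setminus\{v\}$ all blue. If both were forbidden, then $e\ne f$ and $e\cap f=\{v\}$, contradicting $|e\cap f|\ge 2$. So $\chi(t,2)=2$ for all $t\ge2$, in view of (1).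

Let $H$ be $1$-intersecting, and suppose it has an edge of size at least $2$ (otherwise one color is enough). Let $e$ be inclusion-minimal among the edges of size at least $2$. Give one vertex $v\in e$ color $1$, the rest of $e$ color $2$, and all other vertices color $3$. Every edge $f$ meets $e$. If $f$ is monochromatic and $|f|\ge 2$, it has color $2$, so $f\subseteq e\setminus\{v\}$, contradicting minimality. So $\chi(1,2)\le 3$, and the three pairs in a $3$-set show that equality holds.

## 2. Both equalities fail for large $c$

Throughout, $\ln$ is the natural logarithm, $t,j,n,\dots$ are integers, and $c_0=10^{12}$ (not optimized).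

**Theorem 1 (lower bounds; disproof).** Let $c\ge c_0$.

* (a) If $t\ge c-1$, $j\ge 1$ and $tj\le 10^{-8}(c-1)^2/\ln^2(c-1)$, then $\chi(t,c)\ge 2c-1+j$.
* (b) If $1\le t\le e^{c/200}$, then $\chi(t,c)\ge 2c-1$.

This disproves both equalities of the conjecture for every $c\ge c_0$. The function $x/\ln^2x$ is increasing for $x\ge e^2$, and at $x=10^{12}-1$ we have $10^{-8}x>9999$ while $\ln^2x<770$. So $10^{-8}(c-1)\ge\ln^2(c-1)$ for $c\ge c_0$. Therefore $t=c-1$, $j=1$ is admissible in (a), and $\chi(c-1,c)\ge 2c>2c-1$. In fact, taking $j$ as large as (a) permits,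
$$\chi(c-1,c)\ge 2c-1+\Big\lfloor \tfrac{10^{-8}(c-1)}{\ln^2(c-1)}\Big\rfloor .$$
By (b), $\chi(t,c)\ge 2c-1>2c-2$ for all $c\le t\le e^{c/200}$.

**Theorem 2 (upper bounds, every $c\ge 2$).** If $t\ge c$, $j\ge 1$ and $\binom{2s+j}{s}\left(\frac{s}{s+j}\right)^t<1$, then $\chi(t,c)\le 2c-2+j$. In particular:

* (i) $\chi(t,c)\le 2c-1$ for all $t\ge (2\ln 2)\,c(c-1)$;
* (ii) $\chi(t,c)\le 2c-2+j$ whenever $1\le j\le c-1$ and $tj\ge 5(c-1)^2$.

**Corollary 3.** Let $c\ge c_0$.

* $\chi(t,c)=2c-1$ exactly whenever $(2\ln 2)c(c-1)\le t\le e^{c/200}$.
* For $5c\le t\le e^{c/200}$,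
$$2c-1+\Big\lfloor \tfrac{10^{-8}(c-1)^2}{t\ln^2(c-1)}\Big\rfloor\le\chi(t,c)\le 2c-2+\Big\lceil\tfrac{5(c-1)^2}{t}\Big\rceil .$$

Moreover, for every $c\ge 2$ and $t\ge (2\ln2)c(c-1)$ we have $\chi(t,c)\in\{2c-2,2c-1\}$.

**Theorem 4 (a positive case).** $\chi(t,3)=4$ for all $t\ge 3$. So the second equality is true for $c=3$.

Sections 3 to 6 prove Theorem 1, Section 7 proves Theorem 2 and Corollary 3, and Section 8 proves Theorem 4. Two questions are not settled by these arguments: the least $c$ for which each equality fails, and, for fixed large $c$, whether $\chi(t,c)$ is $2c-2$ or $2c-1$ when $t>e^{c/200}$.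

## 3. Size thresholds, linear forms, and what defeats them

For a lower bound we need a $t$-intersecting family that catches every coloring: for each $\kappa:V\to[m]$, some union $\kappa^{-1}(S)$ of $s$ color classes must contain an edge. Both examples in Section 1 force the intersections by size alone: all edges on $n$ vertices have size at least $(n+t)/2$. A sensible first attempt is to optimize such hypergraphs. They can never beat the conjecture.

Indeed, use $m=2s+j$ colors with class sizes as equal as possible: $n=ma+b$, $0\le b<m$, with $b$ classes of size $a+1$ and the rest of size $a$. If $a=0$, all vertices have different colors and nothing is wrong. If $a\ge1$, the $s$ largest classes contain $sa+\min(b,s)\le sa+\frac{b+s}2$ points, while each edge has at least $\frac{n+t}{2}=sa+\frac{ja+b+t}{2}$ points. So if $ja+t>s$, no edge fits into $s$ classes. This covers $j=0$, $t\ge c$, where $2c-2$ colors suffice, and $j=1$, $t=c-1$, where $2c-1$ colors suffice. When the classes are nearly equal, $s$ of them cover only about half the points. Hence we need edges of size about $n/2$, and for those, sizes say nothing about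 intersections.

Here is a way to get intersecting families of half-size sets. For $A\subseteq V=[n]$ let $x_A\in\{\pm1\}^n$ be $+1$ on $A$ and $-1$ off $A$, so $x_{A^c}=-x_A$. Let $f$ be an odd function on $\{\pm1\}^n$, $f(-x)=-f(x)$. The sets $A$ with $|A|\ge n/2$ and $f(x_A)>0$ pairwise intersect, because disjoint sets of size at least $n/2$ are complementary, and $f$ cannot be positive on both. To force intersections of size $t$, keep a safety margin: accept $A$ only if $f(x_B)>0$ for all $B$ within Hamming distance $D=2t$ of $A$. If two accepted sets of size at least $n/2$ met in fewer than $t$ points, then $A$ would be close to $B^c$, hence $f(x_{B^c})>0$, whereas $f(x_{B^c})=-f(x_B)<0$.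

The price is that some sets $A$ are now undecided: neither $A$ nor $A^c$ is accepted. We must arrange that for every coloring $\kappa$ at least one of the many unions $\kappa^{-1}(S)$ is decided. The simplest odd functions are linear, $f(x)=\sum g_ix_i$, and there the coloring can win. Let $t\ge s$ and $n=2sa$ with $a\ge2$, sort $g_1\ge\dots\ge g_n$, cut $[n]$ into $a$ consecutive blocks of length $2s$, and let each of $2s$ colors occur once in each block. For an $s$-set $S$ of colors, $A=\kappa^{-1}(S)$ has exactly $s$ elements in each block, so $|A|=n/2$ and
$$f(x_A)\le\sum_{\text{blocks}}s\,(\max g-\min g)\le s(g_1-g_n),$$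
the last step because the intervals $[\min g,\max g]$ of different blocks have disjoint interiors inside $[g_n,g_1]$. Now remove from $A$ its $s$ elements in the first block and add the $s$ elements of the last block not in $A$. The resulting $B$ has $|A\triangle B|=2s\le 2t$ and
$$f(x_B)\le s(g_1-g_n)-2s\,(g_{2s}-g_{n-2s+1}).$$
If $g_{2s}-g_{n-2s+1}>\frac12(g_1-g_n)$, as for $g_i=n+1-2i$ with $n>8s$, this is negative, and no $\kappa^{-1}(S)$ is accepted.

The reason is visible in the calculation. For linear $f$, the values $f(x_{\kappa^{-1}(S)})$, for all $S$ at once, depend only on the $2s$ class sums $\sum_{i\in\kappa^{-1}(\cdot)}g_i$. A coloring that equalizes $2s$ numbers makes all these values small.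

To get past this, use for $f$ a random odd polynomial whose degree $d$ is of order $\ln n$. If $\langle x,y\rangle=\rho n$, the values at $x$ and $y$ will have correlation $\rho^d$. For $|\rho|\le 3/5$ this is below $n^{-5}$, so exponentially many (in $s$) unions $\kappa^{-1}(S)$ behave almost like independent Gaussians, and a coloring (there are only $m^n$) cannot make all of them small. For points at distance at most $D$ the correlation is still about $1-2dD/n$, so the safety margin costs little. The rest of the construction makes these two sentences quantitative.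

## 4. Four facts about random sampling and Gaussian vectors

**Hoeffding's inequality (1963; sampling without replacement).** Let $X$ be the number of marked elements among $s$ draws without replacement from a population of which exactly half is marked. Then $P(|X-s/2|\ge\varepsilon s)\le 2e^{-2\varepsilon^2s}$. For example, for a $2$-set $S\subset[4]$ and a random $2$-set $T$, the intersection $|T\cap S|$ is $0,1,2$ with probabilities $\frac16,\frac46,\frac16$.

**Gaussian tails.** If $N$ is a centered Gaussian with variance at most $\sigma^2$, $\sigma>0$, then $P(N\ge x)\le e^{-x^2/(2\sigma^2)}$ for $x>0$. Let $\bar\Phi$ be the standard Gaussian upper tail. Then for $y\ge1$,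
$$\bar\Phi(y)\ge\frac{y}{1+y^2}\frac{e^{-y^2/2}}{\sqrt{2\pi}}\ge\frac{e^{-y^2/2}}{6y}\ge\frac16e^{-y^2}. \tag{2}$$
For the first inequality, write $\varphi(y)=e^{-y^2/2}/\sqrt{2\pi}$; the difference $\bar\Phi(y)-\frac{y}{1+y^2}\varphi(y)$ tends to $0$ at infinity and has derivative $-2\varphi(y)/(1+y^2)^2<0$, so it is positive. The second uses $\frac{y}{1+y^2}\ge\frac1{2y}$ and $\frac1{2\sqrt{2\pi}}>\frac16$. The third uses $y\le e^{y^2/2}$.

**Slepian's lemma.** Let $(Z_a)$ and $(Z_a')$ be finite centered Gaussian vectors with equal variances, $\mathrm{Var}\,Z_a=\mathrm{Var}\,Z'_a$, and $\mathrm{Cov}(Z_a,Z_b)\le\mathrm{Cov}(Z_a',Z_b')$ for all $a\neq b$. Then $P(\max Z_a\le u)\le P(\max Z_a'\le u)$. For two standard Gaussians and $u=0$: if they are independent, the probability is $\frac14$; if they are equal, it is $\frac12$.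

**Random odd polynomials.** For odd $d$, let
$$p(x)=n^{-d/2}\sum_{(i_1,\dots,i_d)\in[n]^d}g_{i_1\dots i_d}\,x_{i_1}\cdots x_{i_d},\qquad x\in\{\pm1\}^n,$$
with i.i.d. standard Gaussians $g_{i_1\dots i_d}$. Then $p(-x)=-p(x)$, the values of $p$ are jointly centered Gaussian, and
$$E\,p(x)p(y)=n^{-d}\sum_{(i_1,\dots,i_d)}\prod_{k=1}^d x_{i_k}y_{i_k}=\rho^d,\qquad \rho=\frac{\langle x,y\rangle}{n}. \tag{3}$$
For $x=x_A$ and $y=x_B$ we have $\rho=1-2|A\triangle B|/n$. In particular every $p(x)$ has variance $1$. For $d=1$ this is the random linear form; for $\rho=\frac12$ and $d=9$ the correlation is already $2^{-9}$.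

## 5. A random odd polynomial as a hypergraph

With $m=2s+j$ colors, $s$ nearly equal classes cover only about $\frac{s}{m}n=\frac n2-\frac{jn}{2m}$ points. So the size threshold must go below $n/2$ by some $h$, and the safety margin grows accordingly to $D=2h+2t$.

**Proposition 5.** Let $s\ge1$, $0\le j\le s/100$, $t\ge s$ and $n\ge1$ be integers. Put $m=2s+j$, $h=\lceil jn/(2m)\rceil$, $D=2h+2t$, $M=\lceil e^{s/8}/2\rceil$. Let $d\ge10\ln n$ be an odd integer and $u>0$ real. Assume

1. $D\le n/400$;
2. $n^2\le M/2$;
3. $\dfrac{u^2n}{16dD}\ge s+2D\ln n+1$;
4. $\dfrac{M}{12}e^{-4(u+1)^2}\ge n^4$.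

Then there is a $t$-intersecting hypergraph on $n$ vertices, all of whose edges have at least $s+1$ vertices, such that in every coloring with $m$ colors some edge receives at most $s$ colors. Hence $\chi(t,s+1)\ge m+1$.

In words: assumption 3 says that $p$ moves by less than $u$ within distance $D$, even after a union bound over everything in sight, and assumption 4 says that among $M$ nearly independent Gaussians one almost surely exceeds $u$.

The proof takes six steps. Note first that $2s\le2t\le D\le n/400$, so $n\ge800s\ge800$.

**Step 0: a code of well-separated $s$-sets.** We want many $s$-subsets of $[2s]$ no two of which are nearly equal or nearly complementary, because these give nearly uncorrelated values of $p$. Claim: there are $s$-subsets $S_1,\dots,S_M$ of $[2s]$ with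
$$\tfrac s2\le|S_a\triangle S_b|\le\tfrac{3s}2\qquad(a\ne b).$$
For $s=2$ the condition reads $|S_a\triangle S_b|=2$, as for $\{1,2\},\{1,3\},\{1,4\}$; the pair $\{1,2\},\{3,4\}$ is not allowed.

Fix an $s$-set $S$ and let $T$ be a uniformly random $s$-subset of $[2s]$. Then $|T\cap S|$ counts marked elements in $s$ draws without replacement from a half-marked population, and $|T\triangle S|=2s-2|T\cap S|$. So $|T\triangle S|\notin[\frac s2,\frac{3s}2]$ exactly when $\big||T\cap S|-\frac s2\big|>\frac s4$, which by Hoeffding with $\varepsilon=\frac14$ has probability at most $2e^{-s/8}$. Thus each chosen set $S$ excludes at most a fraction $2e^{-s/8}$ of all $s$-sets, and $S$ itself is among the excluded ones. As long as fewer than $e^{s/8}/2$ sets have been chosen, some $s$-set is not excluded, so greedy selection reaches at least $e^{s/8}/2$ sets, hence $M$ sets.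

**Step 1: the hypergraph, and why it is $t$-intersecting.** We define the edges from $p$ and check the intersection property, which holds for every realization of $p$. Let $V=[n]$ and let $p$ be the random polynomial of degree $d$. The edge set is $\mathcal U=\mathcal U_1\cup\mathcal U_2$ with
$$\mathcal U_1=\{A:|A|\ge\tfrac n2+h+t\},$$
$$\mathcal U_2=\{A:|A|\ge\tfrac n2-h,\ p(x_B)>0\text{ for all }B\text{ with }|A\triangle B|\le D\}.$$
Since $h\le D/2\le n/800$, every edge has size at least $\frac n2-\frac n{800}=\frac{399n}{800}\ge399s\ge s+1$.

If $A\in\mathcal U_1$ and $B\in\mathcal U$, then $|A\cap B|\ge|A|+|B|-n\ge(\frac n2+h+t)+(\frac n2-h)-n=t$.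

Let $A,B\in\mathcal U_2$ and suppose $|A\cap B|\le t-1$. Then $|A\setminus B^c|=|A\cap B|\le t-1$, and
$$|B^c\setminus A|=n-|A\cup B|=n-|A|-|B|+|A\cap B|\le2h+t-1.$$
So $|A\triangle B^c|\le2h+2t-2\le D$, and $A\in\mathcal U_2$ gives $p(x_{B^c})>0$. But $B\in\mathcal U_2$ gives $p(x_B)>0$, so $p(x_{B^c})=p(-x_B)=-p(x_B)<0$, a contradiction.

It remains to show that with positive probability every $\kappa:V\to[m]$ has an $s$-set $S$ of colors with $\kappa^{-1}(S)\in\mathcal U$.

**Step 2: balanced colorings, and two ways to fail.** This step fixes one coloring $\kappa$, disposes of unbalanced ones by $\mathcal U_1$, and finds in a balanced one $M$ candidate sets whose $p$-values are almost uncorrelated.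

If $|\kappa^{-1}(S)|\ge\frac n2+h+t$ for some $s$-set $S$, then $\kappa^{-1}(S)\in\mathcal U_1$ and $\kappa$ is caught. Otherwise call $\kappa$ balanced. Put $\ell_i=|\kappa^{-1}(i)|$ and $a_i=\ell_i-\frac nm$, so $\sum_ia_i=0$. The sum of the $s$ largest $a_i$ is less than
$$\frac n2+h+t-\frac{sn}m=\frac{jn}{2m}+h+t\le2h+t\le D.$$
Let $\Sigma^+$ be the sum of the positive $a_i$ and $P$ their number. We bound $\Sigma^+$ by the top-$s$ sum.

* If $P\le s$, the $m-P$ nonpositive entries sum to $-\Sigma^+$. The $s-P$ largest of them have at least the average value, so they sum to at least $-\frac{s-P}{m-P}\Sigma^+\ge-\frac sm\Sigma^+\ge-\frac12\Sigma^+$. The top-$s$ sum is at least $\frac12\Sigma^+$.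
* If $P>s$, the top-$s$ sum is at least $\frac sP\Sigma^+\ge\frac sm\Sigma^+\ge\frac13\Sigma^+$, since $m\le2.01s$.

So $\Sigma^+\le3D$. The negative $a_i$ sum to $-\Sigma^+$, so for every $T\subseteq[m]$,
$$\Big||\kappa^{-1}(T)|-\frac{|T|n}m\Big|=\Big|\sum_{i\in T}a_i\Big|\le\Sigma^+\le3D\le0.0075\,n. \tag{4}$$

Next we choose the candidates. Let $J$ be the set of the $j$ least used colors (ties broken by index). Then $|\kappa^{-1}(J)|\le\frac{jn}m\le2h$. Identify $[m]\setminus J$ with $[2s]$ in increasing order, so that the code of Step 0 lives on $[m]\setminus J$. For each $a$ let $S_a^*$ be whichever of $S_a$ and its complement in $[m]\setminus J$ has the larger preimage (ties in favor of $S_a$), and put $A_a=\kappa^{-1}(S_a^*)$. Then $|S^*_a|=s$ and $|A_a|\ge\frac{n-2h}2=\frac n2-h$, so the size condition for $\mathcal U_2$ holds.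

For $a\ne b$, replacing one of $S_a,S_b$ by its complement in the $2s$-set $[m]\setminus J$ turns $|S_a\triangle S_b|$ into $2s-|S_a\triangle S_b|$. So $|S_a^*\triangle S_b^*|\in[\frac s2,\frac{3s}2]$ in all cases. Since $A_a\triangle A_b=\kappa^{-1}(S_a^*\triangle S_b^*)$ and $2s\le m\le2.01s$, (4) gives
$$0.24\,n\le\Big(\frac{0.5}{2.01}-0.0075\Big)n\le|A_a\triangle A_b|\le(0.75+0.0075)n\le0.76\,n,$$
that is, $|\rho|\le0.52$ for the pair $(x_{A_a},x_{A_b})$. If $|A_a\triangle B|\le D$ and $|A_b\triangle B'|\le D$, then replacing $A_a$ by $B$ and/or $A_b$ by $B'$ changes the size of the symmetric difference by at most $2D$, hence $\rho$ by at most $4D/n\le0.01$. So for all these pairs $|\rho|\le\frac35$, and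
$$|\rho|^d\le\eta:=(3/5)^d\le n^{-5},\qquad\text{because }10\ln(5/3)>5. \tag{5}$$

Put
$$Z_a=p(x_{A_a}),\qquad W_a=\max_{|A_a\triangle B|\le D}\big(p(x_{A_a})-p(x_B)\big),\qquad K=n^2\le\frac M2 .$$
If some $a$ has $Z_a\ge u$ and $W_a<u$, then $p(x_B)\ge Z_a-W_a>0$ for all $B$ with $|A_a\triangle B|\le D$, so $A_a\in\mathcal U_2$ and $\kappa$ is caught. Otherwise every $a$ has $W_a\ge u$ or $Z_a<u$, so one of the following two events occurs:

* $E_1(\kappa)$: at least $K$ indices $a$ have $W_a\ge u$;
* $E_2(\kappa)$: at least $M-K$ indices $a$ have $Z_a<u$.

**Step 3: $P(E_1(\kappa))\le e^{-n^2}$.** The purpose is to show that $p$ rarely varies much near $K$ of the candidates at once. A single index is not enough, since its failure probability would have to beat the number of colorings; summing over $K=n^2$ nearly uncorrelated differences gains a factor $K$ in the exponent.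

Fix distinct indices $a_1,\dots,a_K$ and sets $B_k$ with $|A_{a_k}\triangle B_k|\le D$, and let $\Delta_k=p(x_{A_{a_k}})-p(x_{B_k})$. By (3), $\mathrm{Var}\,\Delta_k=2(1-\rho^d)$ with $1\ge\rho\ge1-\frac{2D}n\ge0$, and Bernoulli's inequality gives $\mathrm{Var}\,\Delta_k\le2d(1-\rho)\le\frac{4dD}n$. For $k\ne l$, the covariance of $\Delta_k$ and $\Delta_l$ is a signed sum of four terms $\rho^d$ covered by (5), so $|\mathrm{Cov}(\Delta_k,\Delta_l)|\le4\eta$. Since $K\eta\le n^{2-5}\le\frac1n\le\frac{dD}n$,
$$\mathrm{Var}\sum_k\Delta_k\le\frac{4KdD}n+4K^2\eta\le\frac{8KdD}n .$$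
The sum is a centered Gaussian, therefore
$$P(\Delta_k\ge u\ \text{for all }k)\le P\Big(\sum_k\Delta_k\ge Ku\Big)\le\exp\Big(-\frac{K^2u^2n}{16KdD}\Big)=\exp\Big(-\frac{Ku^2n}{16dD}\Big).$$
If $E_1(\kappa)$ occurs, there are $K$ indices and sets $B_k$ attaining the maxima $W_{a_k}$ with all $\Delta_k\ge u$. There are at most $M^K$ choices of indices. A ball of radius $D$ in $2^{[n]}$ contains $\sum_{i\le D}\binom ni\le(n+1)^D\le n^{2D}$ sets, so there are at most $n^{2DK}$ choices of the $B_k$. Also $\ln M\le s$, since $M\le\frac12e^{s/8}+1\le\frac12e^s+\frac12e^s$. By assumption 3,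
$$P(E_1(\kappa))\le\exp\Big(K\Big(s+2D\ln n-\frac{u^2n}{16dD}\Big)\Big)\le e^{-K}=e^{-n^2}.$$

**Step 4: $P(E_2(\kappa))\le2\exp(n^2s-n^4/2)$.** The purpose is to show that it is very unlikely that almost all candidates have $p$-value below $u$. We compare with an equicorrelated Gaussian vector, which can be analyzed directly.

If $E_2(\kappa)$ occurs, then $Z_a<u$ for all $a$ in some set $I$ of exactly $M-K\ge M/2$ indices. The number of such $I$ is $\binom MK\le M^K\le e^{n^2s}$. Fix $I$. The $Z_a$ ($a\in I$) are centered, jointly Gaussian, of variance $1$, with pairwise covariances at most $\eta$. Let $Z_a'=\sqrt\eta\,G+\sqrt{1-\eta}\,\xi_a$ with $G,\xi_a$ i.i.d. standard Gaussians; these have variance $1$ and pairwise covariances exactly $\eta$. Slepian's lemma gives $P(\max_IZ_a\le u)\le P(\max_IZ'_a\le u)$.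

If $G>-n^2$ and $Z_a'\le u$, then by (5)
$$\sqrt{1-\eta}\,\xi_a\le u-\sqrt\eta\,G\le u+\sqrt\eta\,n^2\le u+n^{-1/2}\le u+1,$$
hence $\xi_a\le2(u+1)$, since $1-\eta\ge\frac14$. Also $P(G\le-n^2)\le e^{-n^4/2}$. The $\xi_a$ are independent, so
$$P(\max_IZ_a\le u)\le e^{-n^4/2}+\big(1-\bar\Phi(2(u+1))\big)^{M/2}.$$
By (2) with $y=2(u+1)\ge1$, and $1-z\le e^{-z}$, the last term is at most $\exp\big(-\frac M{12}e^{-4(u+1)^2}\big)\le e^{-n^4}$, by assumption 4. So $P(\max_IZ_a\le u)\le2e^{-n^4/2}$. Summing over $I$ gives the claim.

**Step 5: union bound over colorings.** This step makes one realization of $p$ work for all $\kappa$. Since $m\le2.01s\le n$, there are at most $m^n\le n^n$ colorings. Moreover $n^2s\le n^3/800$. So the probability that $E_1(\kappa)$ or $E_2(\kappa)$ occurs for some balanced $\kappa$ is at most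
$$e^{n\ln n}\big(e^{-n^2}+2e^{n^3/800-n^4/2}\big).$$
For $n\ge800$ we have $n\ln n\le n^2/2$, and $n\ln n+n^3/800\le n^3\le n^4/800$, so this is at most $e^{-n^2/2}+2e^{-0.49n^4}<1$. Hence some realization of $p$ avoids all these events, and then by Step 2 every coloring $\kappa$ has an $s$-set $S$ with $\kappa^{-1}(S)\in\mathcal U$. This is an edge with at least $s+1$ vertices and at most $s$ colors, so it violates $(s+1)$-strongness. No $m$-coloring is $(s+1)$-strong, and $\chi(t,s+1)\ge m+1$. $\blacksquare$

## 6. Choosing $n$ and $u$: proof of Theorem 1

The form of Theorem 1(a) can be read off from the assumptions. Up to logarithms, assumption 3 asks for $u^2n\gtrsim D^2$. Assumption 4 lets $u$ be of order $\sqrt s$, because $M$ is exponential in $s$. To keep $D$ of order $t$ we need $jn/m\lesssim t$, so $n$ may be of order $st/j$. Then the requirement becomes $s\cdot st/j\gtrsim t^2$, that is, $tj\lesssim s^2$ up to logarithms. If $j=0$, then $D=2t$ does not depend on $n$, and $n$ can be any large power of $t$; the only limit is $n^2\le M/2$, so $t$ may be exponential in $s$. Now the exact verification.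

Let $c\ge c_0$, so $s=c-1\ge10^{11}$. Let $d$ be the least odd integer that is at least $10\ln n$; then $d\le10\ln n+2\le11\ln n$ for the values of $n$ below, all of which satisfy $n\ge e^2$. Recall $M\ge e^{s/8}/2$.

**Proof of (b): $j=0$.** The purpose is to verify the four assumptions with $n=t^3$ and $u=1$. Since $s\le e^{c/200}$, monotonicity lets us replace $t$ by $s$ if $t<s$; so assume $t\ge s$. Also $t\le e^{(s+1)/200}\le e^{s/100}$. With $j=0$ we have $h=0$ and $D=2t$.

1. $2t\le t^3/400$, since $t^2\ge800$.
2. $n^2=t^6\le e^{0.06s}\le e^{s/8}/4\le M/2$.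
3. The right side is $s+4t\ln n+1\le6t\ln n$. The left side is at least $\frac{t^3}{16\cdot11\ln n\cdot2t}$. So it suffices that $t^3\ge16\cdot11\ln n\cdot2t\cdot6t\ln n=2112\,t^2\ln^2n$. As $\ln n=3\ln t$, this reads $t\ge19008\ln^2t$. At $t=10^7$ we have $\ln^2t<260$ and $19008\cdot260<5\cdot10^6$, so it holds there; and $t/\ln^2t$ is increasing for $t\ge e^2$. Our $t$ is at least $10^{11}$.
4. $n^4=t^{12}\le e^{0.12s}\le\frac{e^{s/8}}{24e^{16}}\le\frac M{12}e^{-16}$, because $0.005s\ge16+\ln24$; and $4(u+1)^2=16$.

Proposition 5 with $m=2s$ gives $\chi(t,c)\ge2s+1=2c-1$.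

**Proof of (a): $j\ge1$.** The purpose is to verify the assumptions with $n=\lfloor st/j\rfloor$ and $u=\frac{\sqrt s}8-1$. Let $t\ge s$, $j\ge1$ and $tj\le10^{-8}s^2/\ln^2s$. Then $j\le10^{-8}s\le s/100$ and $t\le s^2$. We have $\frac{st}{2j}\le n\le st\le s^3$, and $u\ge\frac{\sqrt s}{10}$, since $\sqrt s\ge40$. Furthermore, as $jn\le st$,
$$D\le\frac{jn}m+2+2t\le\frac{jn}{2s}+2+2t\le\frac t2+2+2t\le5t .$$
Since $j,n\ge1$, also $h\ge1$, so $D\ge2t+2\ge2s+2$. We check assumption 3 first.

3. Since $s+1\le D\ln n$, the right side is at most $3D\ln n$. As $u^2\ge\frac s{100}$, $d\le11\ln n$ and $\ln n\le3\ln s$, it suffices that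
$$D^2\le\frac{sn}{475200\,\ln^2s}, \tag{6}$$
where $475200=100\cdot16\cdot11\cdot3\cdot9$. Now $D^2\le25t^2$ and $sn\ge\frac{s^2t}{2j}$, so (6) follows from $tj\le\frac{s^2}{23\,760\,000\,\ln^2s}$, which holds because $10^{-8}<\frac1{23\,760\,000}$.

The others are quick:

1. From $s\le D$ and (6), $sD\le D^2\le\frac{sn}{475200}$, so $D\le\frac n{475200}\le\frac n{400}$.
2. $n^2\le s^6\le e^{s/8}/4\le M/2$. For the middle inequality, $\frac s8\ge6\ln s+\ln4$ holds by a wide margin for $s\ge10^{11}$.

4. $4(u+1)^2=\frac s{16}$, and $\frac M{12}e^{-s/16}\ge\frac{e^{s/16}}{24}\ge s^{12}\ge n^4$, since $\frac{s}{16}\ge12\ln s+\ln24$.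

Proposition 5 gives $\chi(t,c)\ge2s+j+1=2c-1+j$. $\blacksquare$

As explained in Section 2, both equalities of the conjecture are now disproved for all $c\ge c_0$.

## 7. Cross-intersecting up-sets under the biased measure, and the upper bounds

For the upper bounds we color at random with $m=2s+j$ colors. For a fixed $s$-set $S$ of colors, the vertices with color in $S$ form a random set in which each vertex appears independently with probability $p=s/m$, and $p<\frac12$ when $j\ge1$. We must bound the probability that this set contains an edge.

**Definition (biased measure, up-set).** For $0<p\le\frac12$, $\mu_p$ is the probability measure on $2^{[n]}$ under which each element is included independently with probability $p$. An up-set is a family $\mathcal A\subseteq2^{[n]}$ such that $A\in\mathcal A$ and $A\subseteq A'\subseteq[n]$ imply $A'\in\mathcal A$. The up-closure of a family consists of all supersets of its members. For example, the subsets of $[3]$ with at least two elements form an up-set that is the up-closure of the three pairs, and its measure is $3p^2(1-p)+p^3$.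

Put $q=1-p$ and $r=p/q\le1$. We want $\mu_p(\mathcal F)\le r^t$ for a $t$-intersecting up-set $\mathcal F$. In the example, $t=1$ and for $p=\frac13$ this says $\frac7{27}\le\frac12$. A natural induction removes the element $n$ and splits $\mathcal F$ into the members without $n$ and those with $n$. These two parts are different families, and intersection conditions hold between them, so a statement about a single family does not reproduce itself. Hence we prove a statement about pairs.

**Lemma 6.** Let $t\in\mathbb Z$ and let $\mathcal A,\mathcal B\subseteq2^{[n]}$ be up-sets with $|A\cap B|\ge t$ for all $A\in\mathcal A$, $B\in\mathcal B$. Then $\mu_p(\mathcal A)\mu_p(\mathcal B)\le r^{2t}$.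

*Proof.* For $t\le0$ this is trivial, since $r^{2t}\ge1$. Let $t\ge1$ and use induction on $n$ (for all $t$ at once). For $n=0$ one of the families is empty, since $|\emptyset\cap\emptyset|=0<t$, so the product is $0$.

Let $n\ge1$. Put $\mathcal A_0=\{A\in\mathcal A:n\notin A\}$ and $\mathcal A_1=\{A\setminus\{n\}:n\in A\in\mathcal A\}$, and define $\mathcal B_0,\mathcal B_1$ similarly. These are up-sets in $2^{[n-1]}$, and $\mathcal A_0\subseteq\mathcal A_1$, $\mathcal B_0\subseteq\mathcal B_1$ because $\mathcal A,\mathcal B$ are up-sets. With $a_i,b_i$ their $\mu_p$-measures in $2^{[n-1]}$,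
$$\mu_p(\mathcal A)=qa_0+pa_1,\qquad\mu_p(\mathcal B)=qb_0+pb_1,\qquad a_0\le a_1,\quad b_0\le b_1 .$$
If $A\in\mathcal A_0$ and $B\in\mathcal B_1$, then $|A\cap B|=|A\cap(B\cup\{n\})|\ge t$; likewise for $(\mathcal A_1,\mathcal B_0)$. If $A\in\mathcal A_1$ and $B\in\mathcal B_1$, then $|A\cap B|\ge t-1$. By induction,
$$a_0b_1\le r^{2t},\qquad a_1b_0\le r^{2t},\qquad y:=a_1b_1\le r^{2t-2}.$$
If $y\le r^{2t}$, then $\mu_p(\mathcal A)\mu_p(\mathcal B)\le a_1b_1\le r^{2t}$. Otherwise $r^{2t}<y\le r^{2t-2}$, so $a_1,b_1>0$ and
$$\mu_p(\mathcal A)\mu_p(\mathcal B)\le\Big(\frac{qr^{2t}}{b_1}+pa_1\Big)\Big(\frac{qr^{2t}}{a_1}+pb_1\Big)=\frac{q^2r^{4t}}y+2pqr^{2t}+p^2y=:\phi(y).$$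
The function $\phi$ is convex on $(0,\infty)$, so on $[r^{2t},r^{2t-2}]$ it is at most the larger of its endpoint values. These are $\phi(r^{2t})=r^{2t}(q+p)^2=r^{2t}$ and
$$\phi(r^{2t-2})=r^{2t}\Big(qr+\frac pr\Big)^2=r^{2t}(p+q)^2=r^{2t}.$$
So $\phi(y)\le r^{2t}$. $\square$

**Proof of Theorem 2, general statement.** The purpose is to turn Lemma 6 into a coloring. Let $H$ be $t$-intersecting with $t\ge c$. If $H$ has at most one edge, $c$ colors suffice, and $c\le2c-2+j$. Otherwise every edge meets another edge in at least $t$ vertices, so every edge has at least $t\ge c$ vertices. Let $\mathcal F$ be the up-closure of the edge set. Any $A,B\in\mathcal F$ satisfy $|A\cap B|\ge t$: they contain edges $e\subseteq A$, $e'\subseteq B$, and $|e\cap e'|\ge t$ also when $e=e'$.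

Color each vertex independently and uniformly with $m=2s+j$ colors. For a fixed $s$-set $S$ of colors, the set of vertices with color in $S$ is $\mu_p$-random with $p=\frac sm<\frac12$ and $r=\frac s{m-s}=\frac s{s+j}$. It contains an edge precisely when it lies in $\mathcal F$. By Lemma 6 with $\mathcal A=\mathcal B=\mathcal F$, $\mu_p(\mathcal F)^2\le r^{2t}$, so this has probability at most $\left(\frac s{s+j}\right)^t$. If $\binom{2s+j}s\left(\frac s{s+j}\right)^t<1$, a union bound over $S$ shows that with positive probability no $s$ color classes together contain an edge. Then every edge has at least $s+1=c$ colors, and $\chi(t,c)\le2s+j=2c-2+j$.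

**Proof of (i).** We verify the condition for $j=1$. From $2\binom{2s+1}s=\binom{2s+1}s+\binom{2s+1}{s+1}<2^{2s+1}$ we get $\binom{2s+1}s<4^s$. From $\ln(1+z)\ge\frac z{1+z}$ with $z=\frac1s$ we get $(1+\frac1s)^{-t}\le e^{-t/(s+1)}\le4^{-s}$ when $t\ge(2\ln2)s(s+1)=(2\ln2)c(c-1)$. Also $(2\ln2)c(c-1)\ge c$, so $t\ge c$.

**Proof of (ii).** We verify the condition for $1\le j\le s$ and $tj\ge5s^2$. Then $t\ge5s\ge s+1=c$. Moreover $\binom{2s+j}s<2^{2s+j}\le2^{3s}<e^{2.08s}$, and the same inequality for $\ln(1+z)$, now with $z=\frac js$, gives $(1+\frac js)^{-t}\le e^{-tj/(s+j)}\le e^{-tj/(2s)}\le e^{-2.5s}$. The product is less than $1$. $\blacksquare$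

Note where $j\ge1$ enters: for $j=0$ we have $r=1$, and the condition would read $\binom{2s}s<1$.

**Proof of Corollary 3.** We combine the bounds. First bullet: Theorem 1(b) gives $\chi(t,c)\ge2c-1$ and Theorem 2(i) gives $\chi(t,c)\le2c-1$. Second bullet, lower bound: let $j$ be the floor in the statement. If $j\ge1$, apply Theorem 1(a); its hypotheses hold, since $t\ge5c\ge c-1$ and $tj\le10^{-8}(c-1)^2/\ln^2(c-1)$. If $j=0$, apply Theorem 1(b). Second bullet, upper bound: apply Theorem 2(ii) with $j=\lceil5s^2/t\rceil$. Here $1\le j\le s$, because $\frac{5s^2}t\le\frac{5s^2}{5(s+1)}<s$. $\square$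

The statement after Corollary 3 in Section 2 follows from Theorem 2(i) and (1), since $(2\ln2)c(c-1)>2$ for every $c\ge2$.

## 8. Three colors on every edge: an equivariant map and a Stiefel–Whitney class

We turn to Theorem 4. By (1), $\chi(t,3)\ge4$ for all $t\ge3$, and by monotonicity it suffices to show $\chi(3,3)\le4$. The proof is topological: from a counterexample we build an equivariant map that cannot exist.

We use these textbook facts. Let a finite group $G$ act on a CW complex $X$ by permuting cells freely, and let $W$ be a real representation of $G$ of dimension $k$. Then $X\times_GW=(X\times W)/G$ is a rank-$k$ vector bundle over $X/G$, and a $G$-map $X\to W\setminus0$ is the same as a nowhere-zero section of it. Example: for $X=S^1$ with the antipodal action of $\mathbb Z/2$ and $W=\mathbb R$ with sign change, the bundle is the Möbius band, and a nowhere-zero section would be a nowhere-zero odd function on the circle, which the intermediate value theorem excludes. The Stiefel–Whitney classes $w_i\in H^i(\,\cdot\,;\mathbb F_2)$ are natural under pullback; the total class is multiplicative on direct sums; $w_1$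 of a tensor product of line bundles is the sum of their $w_1$'s; and $w_k=0$ for a rank-$k$ bundle with a nowhere-zero section, because such a bundle splits off a trivial line. For $G=\mathbb F_2^2$, $H^*(BG;\mathbb F_2)=\mathbb F_2[x,y]$ with $x,y$ of degree $1$, and the line bundles of the three nontrivial real characters have $w_1$ equal to $x$, $y$, $x+y$.

Suppose $H$ is $3$-intersecting with no $3$-strong $4$-coloring. A hypergraph with at most one edge has a $3$-strong coloring with three colors, so $H$ has at least two edges, and hence every edge has at least $3$ vertices. Add isolated vertices so that $n=|V|\ge4$.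

**Step 1: label every coloring by a signed basis vector.** The purpose is to record, symmetrically, which pair of colors swallows an edge. Use $G=\mathbb F_2^2$ as the color set. For a nonzero linear functional $a:G\to\mathbb F_2$ and $\varepsilon\in\mathbb F_2$ let $S_{a,\varepsilon}=\{g:a(g)=\varepsilon\}$. There are three functionals $a$, and the six sets $S_{a,\varepsilon}$ are exactly the six $2$-subsets of $G$. Since no $4$-coloring is $3$-strong and all edges have at least $3$ vertices, for every $\kappa\in G^n$ some $\kappa^{-1}(S_{a,\varepsilon})$ contains an edge. Choose such a pair $(a,\varepsilon)$ and put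
$$\lambda(\kappa)=(-1)^\varepsilon e_a\in W=\mathbb R^3,$$
where the basis of $W$ is indexed by the three $a$'s and $g\in G$ acts on $W$ by $e_a\mapsto(-1)^{a(g)}e_a$.

The group $G$ acts freely on $G^n$ by diagonal translation, and $(\kappa+g)^{-1}(S_{a,\varepsilon+a(g)})=\kappa^{-1}(S_{a,\varepsilon})$. So if $(a,\varepsilon)$ is a valid choice for $\kappa$, then $(a,\varepsilon+a(g))$ is valid for $\kappa+g$. Choosing on one representative of each orbit, we may assume $\lambda(\kappa+g)=g\cdot\lambda(\kappa)$.

The key property is:
$$\text{if }\lambda(\kappa')=-\lambda(\kappa),\text{ then }\kappa,\kappa'\text{ are at Hamming distance at least }3. \tag{7}$$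
For then there are edges $e\subseteq\kappa^{-1}(S_{a,\varepsilon})$ and $e'\subseteq\kappa'^{-1}(S_{a,\varepsilon+1})$. At every vertex of $e\cap e'$ the functional $a$ takes different values on $\kappa$ and $\kappa'$, so $\kappa$ and $\kappa'$ differ there, and $|e\cap e'|\ge3$ (also if $e=e'$).

**Step 2: interpolate $\lambda$ over a complex of colorings.** The purpose is to extend $\lambda$ from the discrete set $G^n$ to a highly connected space. Let $\Delta$ be the $3$-simplex with vertex set $G$, and let $X$ be the $3$-skeleton of $\Delta^n$, whose cells are products of faces. For instance, two edges and $n-2$ vertices give a square. Its four corners are colorings that differ in at most two coordinates. The contractible complex $\Delta^n$ arises from $X$ by attaching cells of dimension at least $4$, so $X$ is $2$-connected. The group $G$ acts on $\Delta$ by translating vertices and on $\Delta^n$ diagonally. It permutes the cells of $X$ freely: a cell of dimension at most $3<n$ has a coordinate factor that is a single vertex of $\Delta$, and that vertex is moved by every $g\ne0$.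

A point of $\Delta^n$ is $w=(w_1,\dots,w_n)$ with each $w_i$ a probability vector on $G$. Put
$$\varphi(w)=\sum_{\kappa\in G^n}\Big(\prod_iw_i(\kappa_i)\Big)\lambda(\kappa).$$
This is continuous, and it is a $G$-map: $(gw)_i(\kappa_i)=w_i(\kappa_i-g)$, so substituting $\kappa=\kappa'+g$ gives $\varphi(gw)=\sum_{\kappa'}\prod_iw_i(\kappa'_i)\lambda(\kappa'+g)=g\varphi(w)$. On a cell, $\varphi(w)$ is a convex combination of the $\lambda$-values of the vertices of that cell.

**Step 3: $\varphi\ne0$ except possibly inside $3$-cubes.** The purpose is to see how far (7) carries us directly. On a cell with at most two positive-dimensional factors, the vertices are pairwise at Hamming distance at most $2$. By (7) their $\lambda$-values, which are vectors $\pm e_a$, contain no antipodal pair: for each $a$ at most one of $e_a,-e_a$ occurs. In a convex combination of such vectors some $e_a$-direction receives positive total weight, all with one sign, so the combination is nonzero. Hence $\varphi\ne0$ on these cells.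

The remaining cells of $X$ have dimension at most $3$ and at least three positive-dimensional factors. They are $3$-cubes: products of three edges and $n-3$ vertices. On the boundary of a $3$-cube $\varphi\ne0$, but inside, the convexity argument stops working: opposite corners of the cube are at distance $3$, where (7) allows opposite values.

**Step 4: repair $\varphi$ inside the cubes.** The purpose is to show that the boundary values on each cube extend without zeros. Claim: for each $3$-cube $Q$, the map $\varphi|_{\partial Q}:\partial Q\to W\setminus0$ is null-homotopic.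

Let $C$ be the simplicial complex on the $8$ vertices of $Q$ whose simplices are the sets containing no antipodal pair of $Q$. The $8$ vertices form four antipodal pairs, so $C$ is the boundary complex of the $4$-dimensional cross-polytope, and $|C|\cong S^3$. (With two pairs instead of four, this would be the $4$-cycle.) The vertices of any simplex of $C$ are pairwise at distance at most $2$, so by the argument of Step 3, extending $\lambda$ affinely over each simplex gives a map $|C|\to W\setminus0$. On the other hand, the vertices of each square face of $Q$ form a simplex of $C$. So sending a point $w\in\partial Q$ to the point of $|C|$ with barycentric coordinates $\prod_iw_i(\kappa_i)$ is a well-defined continuous map $\partial Q\to|C|$. The composition $\partial Q\to|C|\to W\setminus0$ is $\varphi|_{\partial Q}$. Since $\partial Q\cong S^2$ and $\pi_2(S^3)=0$, the first map is null-homotopic, hence so is the composition.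

So $\varphi|_{\partial Q}$ extends over $Q$ as a map to $W\setminus0$. Redefine $\varphi$ in this way on the interior of one cube in each $G$-orbit of cubes, and extend to the other cubes of the orbit by equivariance. This is possible because $G$ permutes the cells freely. We obtain a $G$-map $X\to W\setminus0$.

**Step 5: no such map exists.** The purpose is to contradict Step 4 by a characteristic class. The $G$-map gives a nowhere-zero section of the rank-$3$ bundle $\xi=X\times_GW\to X/G$, so $w_3(\xi)=0$.

On the other hand, attach to $X$ free $G$-cells of dimension at least $4$ so as to kill $\pi_3,\pi_4,\dots$ successively; since $X$ is $2$-connected, the result is a contractible free $G$-complex $E$ with $E/G=BG$. The bundle $\xi$ is the restriction to $X/G$ of $E\times_GW\to BG$. Since $W$ is the sum of the three nontrivial real characters of $G$, that bundle has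
$$w_3=x\cdot y\cdot(x+y)=x^2y+xy^2\neq0\quad\text{in }H^3(BG;\mathbb F_2).$$
All cells of $BG$ outside $X/G$ have dimension at least $4$, so $H^3(BG,X/G;\mathbb F_2)=0$, and by the long exact sequence of the pair the restriction $H^3(BG;\mathbb F_2)\to H^3(X/G;\mathbb F_2)$ is injective. By naturality $w_3(\xi)$ is the image of $xy(x+y)$, so $w_3(\xi)\ne0$, a contradiction.

Hence $\chi(3,3)\le4$, and with (1) and monotonicity $\chi(t,3)=4$ for all $t\ge3$. $\blacksquare$
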